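\title{Asymptotic equivalents for relaxed and compacted binary trees}

\begin{abstract}
Let $r_n$ and $c_n$ be the numbers of relaxed and of compacted binary trees of size $n$, and let $a_1$ be the largest zero of the Airy function. We prove that there are constants $\gamma_r,\gamma_c>0$ with $r_n\sim\gamma_r\,n!\,4^ne^{3a_1n^{1/3}}n$ and $c_n\sim\gamma_c\,n!\,4^ne^{3a_1n^{1/3}}n^{3/4}$, that both sequences have full asymptotic expansions in powers of $n^{-1/3}$ with coefficients in $\mathbb Q[a_1]$, and that the underlying weighted prefix counts have an Airy profile. Both sequences are read off a recursion with slowly varying symmetric tridiagonal operators. We construct approximate solutions of this recursion to any order, and a spectral gap of order $t^{-2/3}$ shows that the true solution follows them. The positivity of the constants uses the known lower bounds of the same order; the values of the constants are not determined.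
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Relaxed and compacted trees}

A \emph{binary tree} is either a single leaf, or an internal node with an ordered pair of binary trees attached, its left and right subtree. A binary tree with $n$ internal nodes has $n+1$ leaves. The \emph{postorder} lists the left subtree, then the right subtree, then the root. A \emph{fringe subtree} consists of a node and all its descendants.

A tree in which the same fringe subtree occurs many times can be stored economically: traverse it in postorder, and whenever a fringe subtree has been seen before, replace it by a pointer to its first occurrence. The objects that arise in this way, and a simpler superclass, are defined as follows.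

A \emph{relaxed binary tree of size $n$} is obtained from a binary tree with $n$ internal nodes by keeping the first leaf in postorder as the unique leaf and replacing every other leaf by a \emph{pointer} to a node that comes earlier in postorder; here and below, \emph{node} means an internal node or the unique leaf. Every node $v$ determines an ordinary binary tree, its \emph{expansion}, obtained by unfolding all pointers below $v$: the expansion of the leaf is a leaf, and the expansion of an internal node has as its subtrees the expansions of its two children, a pointer being replaced by its target. This recursion terminates because children and targets come earlier in postorder. A \emph{compacted binary tree of size $n$} is a relaxed binary tree of size $n$ whose nodes have pairwise distinct expansions; equivalently, it is the minimal directed acyclic graph representing a binary tree, in which each distinct fringe subtree is stored once. Let $r_n$ and $c_n$ be the numbers of relaxed and of compacted binary trees of size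 $n$. Then $r_0,\dots,r_3=1,1,3,16$ and $c_0,\dots,c_3=1,1,3,15$; Figure~\ref{fig:tree} shows the tree that accounts for the difference.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node[circle,draw,inner sep=2pt] (v3) at (2,2.4) {$v_3$};
\node[circle,draw,inner sep=2pt] (v1) at (0.8,1.2) {$v_1$};
\node[circle,draw,inner sep=2pt] (v2) at (3.2,1.2) {$v_2$};
\node[rectangle,draw] (v0) at (0,0) {$v_0$};
\node[circle,fill,inner sep=1.5pt] (p1) at (1.5,0) {};
\node[circle,fill,inner sep=1.5pt] (p2) at (2.5,0) {};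
\node[circle,fill,inner sep=1.5pt] (p3) at (3.9,0) {};
\draw (v3)--(v1) (v3)--(v2) (v1)--(v0) (v1)--(p1) (v2)--(p2) (v2)--(p3);
\draw[dashed,->] (p1) -- (v0);
\draw[dashed,->] (p2) to[bend left=30] (v0);
\draw[dashed,->] (p3) to[bend left=45] (v0);
\end{tikzpicture}
\caption{The only relaxed binary tree of size $3$ that is not compacted. The nodes are numbered in postorder, $v_0$ is the unique leaf, and the three pointers (dots with dashed arrows) all have target $v_0$. The nodes $v_1$ and $v_2$ have the same expansion, the tree with one internal node.}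
\label{fig:tree}
\end{figure}

There are at most $4^n$ tree shapes, and the $i$th pointer has at most $i$ possible targets, so $c_n\le r_n\le n!\,4^n$. The true order is smaller by a stretched exponential factor. Let $a_1\approx-2.338$ be the largest zero of the Airy function $\mathrm{Ai}$. It is known that
\begin{equation}\label{eq:theta}
r_n=\Theta\big(n!\,4^ne^{3a_1n^{1/3}}n\big),\qquad c_n=\Theta\big(n!\,4^ne^{3a_1n^{1/3}}n^{3/4}\big).
\end{equation}
These bounds leave open whether the ratios of the two sides converge or keep oscillating between two constants. The problem posed in \cite{course} is the conjecture that they converge, to limits estimated experimentally as $\gamma_r\approx166.95208957$ and $\gamma_c\approx173.12670485$.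

\subsection{Results}

\begin{theorem}\label{thm:main}
There are constants $\gamma_r,\gamma_c>0$ such that, as $n\to\infty$,
\[
r_n\sim\gamma_r\,n!\,4^ne^{3a_1n^{1/3}}n,\qquad c_n\sim\gamma_c\,n!\,4^ne^{3a_1n^{1/3}}n^{3/4}.
\]
\end{theorem}

\begin{theorem}\label{thm:expansion}
There are numbers $\rho_i,\sigma_i\in\mathbb Q[a_1]$, computable recursively, such that for every $K\ge1$
\begin{align*}
r_n&=\gamma_r\,n!\,4^ne^{3a_1n^{1/3}}n\,\Big(1+\sum_{i=1}^{K-1}\rho_in^{-i/3}+O(n^{-K/3})\Big),\\
c_n&=\gamma_c\,n!\,4^ne^{3a_1n^{1/3}}n^{3/4}\Big(1+\sum_{i=1}^{K-1}\sigma_in^{-i/3}+O(n^{-K/3})\Big),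
\end{align*}
and $\rho_1=\sigma_1=\frac{53}{90}a_1^2$. Hence $c_n/r_n=\frac{\gamma_c}{\gamma_r}n^{-1/4}\big(1+O(n^{-2/3})\big)$.
\end{theorem}

A third result, Theorem~\ref{thm:profile}, describes the whole bivariate array from which $r_n$ and $c_n$ are extracted; it is stated once that array is defined. We prove that $\gamma_r$ and $\gamma_c$ exist and do not verify the decimals above. The bounds \eqref{eq:theta} are taken as given and are used at one point only: their lower halves show that the limits are not zero (Proposition~\ref{prop:zero}). Everything else is proved from textbook facts on the Airy function, recalled in Section~\ref{sec:airy}.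

\subsection{The method}\label{sec:method}

In Section~\ref{sec:words} we encode the trees as weighted Dyck words and obtain vectors $e_t\in\ell^2(\mathbb Z_{\ge0})$, $t\ge0$, with $e_{2n}(0)=r_n/n!$ or $c_n/n!$ and
\[
e_t=T_te_{t-1}-\theta S_te_{t-3},
\]
where $\theta=0$ for relaxed and $\theta=1$ for compacted trees, $T_t$ is symmetric and tridiagonal, and $\|S_t\|\le2/t$. If $T_t$ were one fixed operator with a simple dominant eigenvalue and $\theta$ were $0$, this would be the power iteration, and $e_t$ would be asymptotic to a multiple of the dominant mode. Here the operator changes at each step, and the gap below the top of its spectrum tends to $0$ like $t^{-2/3}$.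

The remedy has three parts. In Section~\ref{sec:approx} we construct explicit vectors $Y_t$, built from the Airy function, which satisfy the recursion up to a relative error $t^{-L}$, with $L>1$ as large as we like; they replace the dominant mode. In Section~\ref{sec:gap} we show that, relative to the growth of $Y_t$, the operator $T_t$ contracts vectors orthogonal to $Y_{t-1}$ by a factor $1-gt^{-2/3}$ with $g>0$. In Section~\ref{sec:stab} we write $e_t=\xi_tY_t+\psi_t$ with $\psi_t\perp Y_t$ and let $q_t$ be the size of $\psi_t$ relative to $Y_t$. The bookkeeping is then, roughly,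
\[
q_t\le(1-gt^{-2/3})\,q_{t-1}+O(t^{-L}),\qquad|\xi_t-\xi_{t-1}|\le O(t^{-L})+O(t^{-1})\,q_{t-1}.
\]
The first inequality forgets the past after about $t^{2/3}$ steps, so $q_t$ collects $t^{2/3}$ errors of size $t^{-L}$ and is $O(t^{2/3-L})$. The increments of $\xi_t$ are then $O(t^{-L})$, which is summable because $L>1$, and $\xi_t$ converges. All couplings neglected in this sketch, in particular those caused by $S_t$, have size $O(t^{-1})$ and are beaten by the gap $t^{-2/3}$. Section~\ref{sec:asym} evaluates $Y_t$ and derives the theorems.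

Throughout, $a=a_1$, all Hilbert spaces are real, $J_t=\{j\in\mathbb Z_{\ge0}:j\equiv t\bmod2\}$, and $\ell^2(J_t)$ is regarded as a subspace of $\ell^2(\mathbb Z_{\ge0})$. The letter $C$ denotes positive constants that may change from line to line.

\section{Weighted Dyck words and a symmetric recursion}\label{sec:words}

\subsection{The encoding}

The \emph{height} of a word in the letters $\mathsf P$ and $\mathsf N$ is $\#\mathsf P-\#\mathsf N$. A \emph{Dyck prefix} is a word all of whose prefixes have height $\ge0$, and a \emph{Dyck word} is a Dyck prefix of height $0$.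

\begin{proposition}\label{prop:words}
Give each letter $\mathsf N$ the weight $1$ and each letter $\mathsf P$ that is preceded by $m$ letters $\mathsf N$ the weight $m+1$. Then $r_n$ is the sum, over all Dyck words of length $2n$, of the product of the weights of the letters. The number $c_n$ is the same sum, except that in each factor $\mathsf{PPN}$ preceded by $m$ letters $\mathsf N$ the two letters $\mathsf P$ have total weight $(m+1)^2-m$ instead of $(m+1)^2$.
\end{proposition}

\begin{proof}
List a binary tree in postorder, writing $\mathsf N$ for an internal node and $\mathsf P$ for a leaf, and delete the first letter. The tree is recovered with a stack: a leaf pushes one item, an internal node pops two items and pushes one. A word comes from a tree if and only if the stack has at least two items at each $\mathsf N$ and one item at the end. Since the stack size is one more than the height of the word with its first letter deleted, we obtain a bijection from binary trees with $n$ internal nodes onto Dyck words of length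 $2n$. A pointer preceded by $m$ internal nodes can point to one of these or to the leaf, which gives $m+1$ choices and the formula for $r_n$.

For $c_n$, let $v_0$ be the leaf and $v_1,\dots,v_n$ the internal nodes in postorder. Let $(\alpha_k,\beta_k)\in\{0,\dots,k-1\}^2$ be the indices of the left and right child of $v_k$, a pointer being replaced by its target. Suppose that $v_0,\dots,v_{k-1}$ have distinct expansions. The expansion of $v_k$ is not a leaf, so it differs from that of $v_0$; and it equals the expansion of $v_i$, $1\le i<k$, if and only if the left children and the right children have equal expansions, that is, if and only if $(\alpha_k,\beta_k)=(\alpha_i,\beta_i)$. Note that $\alpha_i,\beta_i\le k-2$ for $i<k$. The right child of $v_k$ is not the unique leaf, which, being first in postorder, is a left child. The following cases remain.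
\begin{itemize}
\item The right child is an internal node. It immediately precedes $v_k$ in postorder, so $\beta_k=k-1$ and $v_k$ duplicates no earlier node.
\item The right child is a pointer and the left child is an internal node. Only the pointer lies between the left child and $v_k$, so $\alpha_k=k-1$ and there is no duplication.
\item The right child is a pointer and the left child is the unique leaf. Then $k=1$ and there is no duplication.
\item Both children are pointers. This happens exactly when the letter $\mathsf N$ of $v_k$ ends a factor $\mathsf{PPN}$. With $m=k-1$, the pair $(\alpha_k,\beta_k)$ ranges over $\{0,\dots,m\}^2$ and must avoid the $m$ pairs $(\alpha_i,\beta_i)$, $1\le i\le m$, which are distinct. This leaves $(m+1)^2-m$ choices, whatever the earlier choices were.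
\end{itemize}
Two occurrences of $\mathsf{PPN}$ cannot overlap, since the $\mathsf N$ of the earlier one would have to be a $\mathsf P$ of the later one. So we may choose the targets from left to right, treating each factor $\mathsf{PPN}$ as one block, and the numbers of choices multiply.
\end{proof}

For $n=3$ the five Dyck words and their weights are
\[
\begin{array}{c|ccccc|c}
&\mathsf{PPPNNN}&\mathsf{PPNPNN}&\mathsf{PPNNPN}&\mathsf{PNPPNN}&\mathsf{PNPNPN}&\text{sum}\\\hline
\text{relaxed}&1&2&3&4&6&16\\
\text{compacted}&1&2&3&3&6&15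
\end{array}
\]
and the tree of Figure~\ref{fig:tree} has the word $\mathsf{PNPPNN}$.

\subsection{What to expect}\label{sec:heur}

The encoding explains the shape of \eqref{eq:theta}; apart from the displayed identity, this subsection is heuristic and is not used later. If the $i$th letter $\mathsf P$ is read at height $h_i$, it is preceded by $i-1-h_i$ letters $\mathsf N$ and has weight $i-h_i$. Thus
\[
\frac{r_n}{n!}=\sum_{\text{Dyck words}}\ \prod_{i=1}^n\Big(1-\frac{h_i}{i}\Big).
\]
A path at height about $H$ near time $t$ loses a fraction of order $H/t$ per step through the weights, while confining a simple random walk to a strip of width $H$ costs a fraction of order $H^{-2}$ per step. The two losses balance at $H\approx t^{1/3}$, each is then of order $t^{-2/3}$ per step, and the total loss up to time $2n$ is $e^{-\mathrm{const}\cdot n^{1/3}}$. A second difference with a linear potential and a wall at height $0$ is a discrete Airy operator, which is where $a_1$ will come from. For compacted trees, a factor $\mathsf{PPN}$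 near time $t$ has $m\approx t/2$ and loses a fraction $m/(m+1)^2\approx2/t$. If the letters behave locally like fair coin tosses, such a factor ends at a given position with probability $1/8$, and $\prod_{t\le2n}(1-\frac1{4t})$ is of order $n^{-1/4}$, the ratio of the two orders in \eqref{eq:theta}.

\subsection{The recursion}

The weight $(m+1)^2-m$ depends on three consecutive letters. To obtain a linear recursion in the length and the height alone, we expand the product of these differences over the non-overlapping factors $\mathsf{PPN}$: $c_n$ is the sum over Dyck words with a set of \emph{marked} factors $\mathsf{PPN}$, where a marked factor preceded by $m$ letters $\mathsf N$ has weight $-m$, and the letters outside marked factors have their usual weights.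

Fix $\theta\in\{0,1\}$. Let $W_t(j)$ be the sum of these weights over all Dyck prefixes of length $t$ and height $j$ with a set of marked factors $\mathsf{PPN}$, the set being empty if $\theta=0$ and arbitrary if $\theta=1$. Then $W_{2n}(0)$ is $r_n$ for $\theta=0$ and $c_n$ for $\theta=1$, and $W_t(j)=0$ unless $j\in J_t$ and $j\le t$. Such a prefix has $m=(t-j)/2$ letters $\mathsf N$, and it ends with a $\mathsf P$, with an $\mathsf N$ outside the marked factors, or with a marked factor. Hence, for $t\ge1$,
\begin{equation}\label{eq:Wrec}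
W_t(j)=(m+1)\,W_{t-1}(j-1)+W_{t-1}(j+1)-\theta\,(m-1)\,W_{t-3}(j-1),
\end{equation}
where $W_t(j)=0$ if $t<0$ or $j<0$.

In \eqref{eq:Wrec} an up-step has a weight of order $t$ and a down-step has weight $1$. We want the two kinds of steps to have the same weight. At time $t$, an up-step from $j$ to $j+1$ has weight $(t-j+1)/2$. If we multiply $W_t(j)$ by a factor $\phi(m)$, a down-step from $j+1$ to $j$, which raises the number of letters $\mathsf N$ from $m-1$ to $m=(t-j)/2$, acquires the weight $\phi(m)/\phi(m-1)$, and this equals $(t-j+1)/2=m+\frac12$ if $\phi(m)=\Gamma(m+\frac32)$. Dividing the step at time $t$ by $(t+1)/2$ then makes the weights close to $1$. So we put, for $j\in J_t$, $j\le t$, $m=(t-j)/2$,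
\begin{equation}\label{eq:edef}
e_t(j)=W_t(j)\,\frac{\Gamma(m+\frac32)}{\Gamma(\frac32)}\,\frac{2^t}{(t+1)!},
\end{equation}
and $e_t(j)=0$ for all other $j\ge0$. For $t\ge1$ define operators on $\ell^2(\mathbb Z_{\ge0})$, with the convention $f(-1)=0$, by
\begin{align*}
(T_tf)(j)&=w_t(j-1)f(j-1)+w_t(j)f(j+1),& w_t(j)&=\max\Big(1-\frac{j}{t+1},0\Big)\quad(j\ge0),\\
(S_tf)(j)&=S_t(j)f(j-1),& S_t(j)&=\frac{2(t-2-j)(t+1-j)}{(t-1)t(t+1)}\quad(1\le j\le t-2),
\end{align*}
and $S_t(j)=0$ for all other $j$.

\begin{proposition}\label{prop:rec}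
With $e_0=\delta_0$ and $e_{-1}=e_{-2}=0$ we have, for $t\ge1$,
\begin{equation}\label{eq:rec}
e_t=T_te_{t-1}-\theta S_te_{t-3}.
\end{equation}
The vector $e_t$ lies in $\ell^2(J_t)$, and $e_{2n}(0)$ equals $r_n/n!$ for $\theta=0$ and $c_n/n!$ for $\theta=1$. The operator $T_t$ is bounded and symmetric and exchanges $\ell^2(J_{t-1})$ and $\ell^2(J_t)$; the operator $S_t$ maps $\ell^2(J_{t-3})$ to $\ell^2(J_t)$, and $\|S_t\|\le2/t$.
\end{proposition}

\begin{proof}
For $j\notin J_t$ or $j>t$ both sides of \eqref{eq:rec} vanish at $j$. For $j\in J_t$, $j\le t$, multiply \eqref{eq:Wrec} by the factor in \eqref{eq:edef}. The coefficients of $e_{t-1}(j-1)$, $e_{t-1}(j+1)$ and $-\theta e_{t-3}(j-1)$ become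
\[
\frac{2(m+1)}{t+1}=1-\frac{j-1}{t+1},\qquad\frac{2(m+\frac12)}{t+1}=1-\frac j{t+1},\qquad\frac{8(m-1)(m+\frac12)}{(t-1)t(t+1)},
\]
the last one being needed only when $0\le j-1\le t-3$, where it equals $S_t(j)$. For $t=2n$, $j=0$ the factor in \eqref{eq:edef} is $\frac{(2n+1)!!}{2^n}\cdot\frac{4^n}{(2n+1)!}=\frac1{n!}$, since $(2n+1)!=(2n+1)!!\,2^nn!$. The matrix of $T_t$ has the entry $w_t(j)\in[0,1]$ at the positions $(j,j+1)$ and $(j+1,j)$ and zeros elsewhere. Finally $S_t=0$ for $t\le2$, and for $t\ge3$ the numbers $S_t(j)\ge0$ decrease on $1\le j\le t-2$, so $\|S_t\|=S_t(1)=\frac{2(t-3)}{t^2-1}\le\frac2t$.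
\end{proof}

As a check, \eqref{eq:rec} gives $e_1(1)=1$; $e_2(0)=1$, $e_2(2)=\frac23$; $e_3(1)=\frac32$, $e_3(3)=\frac13$; $e_4(0)=\frac32$, $e_4(2)=\frac75$; in these steps $S_te_{t-3}=0$. Then $S_5(1)=\frac16$ and $e_6(0)=e_5(1)=\frac32+\frac56\cdot\frac75-\frac\theta6=\frac{16-\theta}{3!}$.

We can now state the third result.

\begin{theorem}\label{thm:profile}
Let $\gamma=\gamma_r$ if $\theta=0$ and $\gamma=\gamma_c$ if $\theta=1$. As $t\to\infty$, uniformly in $0\le j\le t$ with $j\equiv t\bmod2$,
\[
e_t(j)=\frac{\gamma}{\mathrm{Ai}'(a_1)}\,2^te^{3a_1(t/2)^{1/3}}(t/2)^{\frac43-\frac\theta4}\Big[\mathrm{Ai}\Big(a_1+\frac{j+1}{(t/2)^{1/3}}\Big)+O(t^{-1/3})\Big].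
\]
\end{theorem}

\section{Approximate solutions}\label{sec:approx}

\subsection{The Airy function}\label{sec:airy}

We use the following standard facts.
\begin{itemize}
\item[(A1)] $\mathrm{Ai}$ is an entire function with $\mathrm{Ai}''(x)=x\,\mathrm{Ai}(x)$. As $x\to+\infty$, both $\mathrm{Ai}(x)$ and $\mathrm{Ai}'(x)$ are $O(x^{1/4}e^{-\frac23x^{3/2}})$, and the multiples of $\mathrm{Ai}$ are the only solutions of $u''=xu$ that are square integrable at $+\infty$.
\item[(A2)] The real zeros of $\mathrm{Ai}$ are simple and form an infinite sequence $0>a_1>a_2>\cdots$. On $(a_1,\infty)$ the function is positive, so $\mathrm{Ai}'(a_1)>0$.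
\item[(A3)] The operator $-\frac{d^2}{dy^2}+y$ on $L^2(0,\infty)$ with Dirichlet condition at $0$, defined by the quadratic form $\int_0^\infty(F'^2+yF^2)\,dy$ on $\mathcal D=\{F\in H^1(0,\infty):F(0)=0,\ \int_0^\infty yF^2\,dy<\infty\}$, has compact resolvent. By (A1), an eigenfunction with eigenvalue $\eta$ is a multiple of $\mathrm{Ai}(y-\eta)$, so the eigenvalues are simple and equal to $|a_1|<|a_2|<\cdots$, with eigenfunctions $\mathrm{Ai}(a_i+y)$. Consequently, if $F\in\mathcal D$ is orthogonal to $\mathrm{Ai}(a_1+y)$, then $\int_0^\infty(F'^2+yF^2)\,dy\ge|a_2|\int_0^\infty F^2\,dy$.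
\end{itemize}
Put
\[
A(y)=\mathrm{Ai}(a+y),\qquad\mathcal LF=F''-(y+a)F,
\]
so that $\mathcal LA=0$, $A(0)=0$ and $A'(0)=\mathrm{Ai}'(a_1)>0$.

\subsection{The first orders by hand}\label{sec:hand}

By Section~\ref{sec:heur} the relevant heights are of order $t^{1/3}$, and the convention $f(-1)=0$ is a Dirichlet condition at $j=-1$. We therefore put
\[
s_t=(t/2)^{1/3},\qquad z_t=1/s_t,
\]
and, when $t$ and $j$ are fixed, $s=s_t$, $z=z_t$, $y=(j+1)z$. We look for an approximate solution of \eqref{eq:rec} of the form $\Lambda_tX_t$, with $\Lambda_t/\Lambda_{t-1}=\kappa_t$ and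
\begin{equation}\label{eq:ansatz}
X_t(j)=\sum_{i=0}^pz_t^i\,F_i\big((j+1)z_t\big),\qquad\kappa_t=\kappa(z_t),
\end{equation}
where $p\ge1$ is the order of the approximation, $\kappa$ is a polynomial, and the $F_i$ are smooth, rapidly decaying, and vanish at $0$. Inserting $\Lambda_tX_t$ in \eqref{eq:rec} and dividing by $\Lambda_{t-1}$, we see that the quantity to be made small is the \emph{defect}
\begin{equation}\label{eq:defect}
D_t=\kappa_tX_t-T_tX_{t-1}+\theta\,(\kappa_{t-1}\kappa_{t-2})^{-1}S_tX_{t-3}.
\end{equation}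

Everything in \eqref{eq:defect} can be written exactly in terms of $y$ and $z$. Since $t=2z^{-3}$, we have $z_{t-r}=\lambda_rz$ with $\lambda_r=\lambda_r(z)=(1-\frac r2z^3)^{-1/3}$, and so $X_{t-r}(j+d)=\sum_iz^i\lambda_r^iF_i(\lambda_r(y+dz))$. Since $j=y/z-1$, the rational expressions defining $w_t(j-1)$, $w_t(j)$ and $S_t(j)$, taken without the maximum with $0$ and without restriction on $j$, are
\[
\omega_-=1-\frac{yz^2-2z^3}{2+z^3},\qquad\omega_+=1-\frac{yz^2-z^3}{2+z^3},\qquad\omega_*=\frac{z^3(2-z^3-yz^2)(2+2z^3-yz^2)}{4-z^6}.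
\]
For a smooth function $F$ put
\[
\mathcal T[F]=\omega_-F\big(\lambda_1(y-z)\big)+\omega_+F\big(\lambda_1(y+z)\big),\qquad\mathcal S[F]=\frac{\omega_*\,F\big(\lambda_3(y-z)\big)}{\kappa(\lambda_1z)\,\kappa(\lambda_2z)},
\]
and define
\begin{equation}\label{eq:E}
E(y,z)=\sum_{i=0}^pz^i\Big(\kappa(z)F_i(y)-\lambda_1^i\,\mathcal T[F_i]+\theta\lambda_3^i\,\mathcal S[F_i]\Big).
\end{equation}
Then $D_t(j)=E(y,z)$ for $1\le j\le t-2$. The same holds for $j=0$: there $y=z$, and the terms that vanish in $D_t(0)$ by the convention $f(-1)=0$ vanish in $E$ because $F_i(0)=0$. This is where the boundary condition on the $F_i$ is used.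

We expand in $z$ at fixed $y$; uniformity in $y$ is dealt with in Lemma~\ref{lem:taylor}. We have $\omega_-=1-\frac12yz^2+z^3+O(z^5)$, $\omega_+=1-\frac12yz^2+\frac12z^3+O(z^5)$ and $\lambda_1=1+\frac16z^3+O(z^6)$, whence
\[
F\big(\lambda_1(y\pm z)\big)=F(y\pm z)+\tfrac{z^3}6\,(y\pm z)F'(y\pm z)+O(z^6).
\]
The sum of these two values is $2F+z^2F''+\frac13z^3yF'+\frac1{12}z^4F''''+O(z^5)$, because the terms that change sign with $\pm$ cancel. Multiplying this sum by $1-\frac12yz^2$ and adding $z^3(F-zF')+\frac12z^3(F+zF')$, we get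
\begin{equation}\label{eq:Texp}
\mathcal T[F]=2F+z^2(F''-yF)+z^3\Big(\tfrac32F+\tfrac y3F'\Big)+z^4\Big(\tfrac1{12}F''''-\tfrac y2F''-\tfrac12F'\Big)+O(z^5).
\end{equation}
Let $\kappa(z)=k_0+k_1z+k_2z^2+\cdots$ with $k_0\ne0$. As $\omega_*=z^3+O(z^5)$, the term $\mathcal S$ does not enter below order $z^3$. The coefficient of $z^0$ in $E$ is $(k_0-2)F_0$, which forces $k_0=2$; the coefficient of $z^1$ is then $k_1F_0$, which forces $k_1=0$; and the coefficient of $z^2$ is then $(y+k_2)F_0-F_0''$. By (A1) the last equation and the decay force $F_0$ to be a multiple of $\mathrm{Ai}(k_2+y)$, the condition $F_0(0)=0$ forces $k_2$ to be a zero of $\mathrm{Ai}$, and a profile without sign changes requires the largest zero. So from now on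
\[
F_0=A,\qquad\kappa(z)=2+az^2+\sum_{i=3}^{p+2}k_iz^i .
\]
Then $\mathcal S[F]=\frac14z^3F-\frac14z^4F'+O(z^5)$ and $\lambda_1^i=1+\frac i6z^3+O(z^6)$, and \eqref{eq:Texp} gives
\begin{equation}\label{eq:block}
\begin{aligned}
\kappa F-\lambda_1^i\mathcal T[F]+\theta\lambda_3^i\mathcal S[F]={}&-z^2\mathcal LF+z^3\Big[\Big(k_3-\tfrac32-\tfrac i3+\tfrac\theta4\Big)F-\tfrac y3F'\Big]\\
&+z^4\Big[k_4F-\tfrac1{12}F''''+\tfrac y2F''+\Big(\tfrac12-\tfrac\theta4\Big)F'\Big]+O(z^5),
\end{aligned}
\end{equation}
where $k_4=0$ if $p=1$.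

The order $z^3$ is the first at which the motion of the operators is felt. Its coefficient in $E$ vanishes if and only if
\begin{equation}\label{eq:order3}
\mathcal LF_1=\Big(k_3-\tfrac32+\tfrac\theta4\Big)A-\tfrac y3A'.
\end{equation}
The term $\frac y3A'$, due to the slow widening of the profile, is not a multiple of $A$, so no choice of $k_3$ allows $F_1=0$. But $\mathcal L(y^2A)=2A+4yA'$, so \eqref{eq:order3} is solved by
\begin{equation}\label{eq:F1}
F_1=-\frac{y^2}{12}A,\qquad k_3=\frac32-\frac16-\frac\theta4=\frac43-\frac\theta4 .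
\end{equation}
The value of $k_3$ is forced. Indeed, if $F(0)=0$ and $F,F'$ decay rapidly, two integrations by parts give $\int_0^\infty A\,\mathcal LF\,dy=0$; together with $\int_0^\infty yAA'\,dy=-\frac12\int_0^\infty A^2\,dy$ this turns \eqref{eq:order3} into $k_3-\frac32+\frac\theta4+\frac16=0$.

These orders already predict Theorem~\ref{thm:main}. As $z_u^3=2/u$, we have $\kappa_u\approx2\exp\big(\frac a2(2/u)^{2/3}+k_3/u\big)$, so $\Lambda_t$ is of order $2^te^{3a(t/2)^{1/3}}t^{k_3}$, and $X_t(0)\approx A(z)\approx zA'(0)$ contributes $t^{-1/3}$; the exponent is $k_3-\frac13=1-\frac\theta4$. For Theorems~\ref{thm:main} and~\ref{thm:profile} the case $p=1$ suffices. Theorem~\ref{thm:expansion} needs all $p$.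

\subsection{Inverting the Airy operator}

At each higher order we meet an equation $\mathcal LF=kA+G$ with known $G$ and unknown $F$ and $k$. It can be solved within the class
\[
\mathcal A=\{PA+QA':P,Q\in\mathbb Q[a][y]\}.
\]
The polynomials $P,Q$ are determined by the function: if $PA+QA'=0$, then $Q$ vanishes at the infinitely many simple zeros of $A$, so $Q=0$ and then $P=0$. Since $A''=(y+a)A$, the class $\mathcal A$ is closed under $d/dy$; it is also closed under multiplication by $y$ and by elements of $\mathbb Q[a]$. By (A1), every $F\in\mathcal A$ satisfies $|F(u)|\le Ce^{-u}$ for $u\ge-1$.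

\begin{lemma}\label{lem:invert}
For each $G\in\mathcal A$ there are $k\in\mathbb Q[a]$ and $F\in\mathcal A$ with $F(0)=0$ and $\mathcal LF=kA+G$. For $G=gA+hA'$ one may take $F=PA+QA'$, where $Q$ and $k$ are determined by
\begin{equation}\label{eq:Q}
-\tfrac12Q'''+2(y+a)Q'+Q=k+g-\tfrac12h',\qquad Q(0)=0,
\end{equation}
and $P$ by $P'=\frac12(h-Q'')$, $P(0)=0$.
\end{lemma}

\begin{proof}
From $A''=(y+a)A$ and $A'''=A+(y+a)A'$ we get $(PA)''=P''A+2P'A'+(y+a)PA$ and $(QA')''=Q''A'+2(y+a)Q'A+QA+(y+a)QA'$, hence
\[
\mathcal L(PA+QA')=\big[P''+2(y+a)Q'+Q\big]A+\big[2P'+Q''\big]A'.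
\]
The second bracket equals $h$ if $P'=\frac12(h-Q'')$, and then the first equals $k+g$ if and only if the differential equation in \eqref{eq:Q} holds. Its left side maps $y^i$ to $(2i+1)y^i$ plus terms of lower degree with coefficients in $\mathbb Q[a]$, so it defines a bijection of $\mathbb Q[a][y]$, and it fixes the constants. Let $Q_0$ be the preimage of $g-\frac12h'$. Then $Q=k+Q_0$, the condition $Q(0)=0$ means $k=-Q_0(0)$, and $F(0)=P(0)A(0)+Q(0)A'(0)=0$.
\end{proof}

\subsection{Approximate solutions of any order}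

First we make the expansions in $z$ uniform in $y$. For small $z_0>0$ let $\mathcal C$ be the set of finite sums of functions
\begin{equation}\label{eq:class}
b(z)\,y^l\,F\big(\lambda(z)(y+dz)\big)\qquad(y\ge0,\ 0\le z\le z_0),
\end{equation}
where $F\in\mathcal A$, $l\ge0$, $d\in\{-1,0,1\}$, and $b,\lambda\in C^\infty[0,z_0]$ have all derivatives at $0$ in $\mathbb Q[a]$ and satisfy $\lambda(0)=1$, $1\le\lambda\le1/z_0$.

\begin{lemma}\label{lem:taylor}
Let $H\in\mathcal C$ and $N\ge1$. Then $H_i=\frac1{i!}\partial_z^iH(\cdot,0)$ lies in $\mathcal A$ for all $i$, and $|H(y,z)-\sum_{i<N}z^iH_i(y)|\le Cz^Ne^{-y/2}$ for $y\ge0$, $0\le z\le z_0$.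
\end{lemma}

\begin{proof}
The $z$-derivative of \eqref{eq:class} is $b'y^lF(\cdot)+b\lambda'y^{l+1}F'(\cdot)+bd(\lambda'z+\lambda)y^lF'(\cdot)$, so $\mathcal C$ is closed under $\partial_z$. At $z=0$ the function \eqref{eq:class} is $b(0)y^lF(y)\in\mathcal A$. The argument of $F$ is at least $\lambda y-\lambda z\ge y-1$, so \eqref{eq:class} is bounded by $Cy^le^{-y}\le Ce^{-y/2}$. Apply this bound to $\partial_z^NH$ in Taylor's formula.
\end{proof}

\begin{proposition}\label{prop:approx}
There are $F_i\in\mathcal A$ $(i\ge1)$ with $F_i(0)=0$ and $k_i\in\mathbb Q[a]$ $(i\ge3)$, computable recursively, with $F_1$ and $k_3$ given by \eqref{eq:F1}, such that for every $p\ge1$, all large $t$ and all $j\ge0$,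
\begin{align}
|D_t(j)|&\le Cz^{p+3}e^{-y/4},\label{eq:defbound}\\
|X_t(j)-X_{t-1}(j)|&\le Cz^3e^{-y/4},\label{eq:slow}\\
\big|(T_tX_t)(j)-(2+az^2)X_{t-1}(j)\big|&\le Cz^3e^{-y/4}.\label{eq:back}
\end{align}
\end{proposition}

\begin{proof}
\emph{The coefficients of $E$.} Let $F_1,\dots,F_p\in\mathcal A$ and $k_3,\dots,k_{p+2}\in\mathbb Q[a]$ be arbitrary. Choose $z_0$ so small that $\lambda_3\le1/z_0$ and $\kappa(\lambda_1z)\kappa(\lambda_2z)\ge1$ on $[0,z_0]$. The functions $\omega_\pm,\omega_*$ are polynomials in $y$ whose coefficients are power series in $z$ over $\mathbb Q$, the $\lambda_r$ are such series too, and $1/\kappa(\lambda_rz)$ is a power series over $\mathbb Q[a]$ because $\kappa(0)=2$. Hence $E\in\mathcal C$, and its Taylor coefficients $E_i$ lie in $\mathcal A$.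

By \eqref{eq:block}, the summand of index $l$ in \eqref{eq:E} starts with $-z^{l+2}\mathcal LF_l$. So $E_0=E_1=0$, $E_2=-\mathcal LA=0$, and for $1\le i\le p$ the coefficient $E_{i+2}$ does not involve $F_l$ with $l>i$ and involves $F_i$ only through $-\mathcal LF_i$. The number $k_{i+2}$ enters $E_{i+2}$ only through $\kappa(z)F_0$, since $\mathcal S$ carries a factor $z^3$. Thus
\[
E_{i+2}=-\mathcal LF_i+k_{i+2}A+G_i\qquad(1\le i\le p),
\]
where $G_i\in\mathcal A$ is determined by $F_0,\dots,F_{i-1}$ and $k_3,\dots,k_{i+1}$, by a formula that does not depend on $p$. Define $(F_i,k_{i+2})$ for $i=1,2,\dots$ by the recipe of Lemma~\ref{lem:invert} with $G=G_i$. Each step is a finite number of differentiations and a triangular linear system with rational diagonal, which can be carried out with $a$ as an indeterminate. For $i=1$, \eqref{eq:order3} has $h=-\frac y3$ and constant $g$, so the recipe gives $Q=0$, $P'=-\frac y6$, which is \eqref{eq:F1}. With this choice $E_i=0$ for $i\le p+2$, and $|E(y,z)|\le Cz^{p+3}e^{-y/2}$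 by Lemma~\ref{lem:taylor}. This proves \eqref{eq:defbound} for $0\le j\le t-2$.

\emph{Large heights.} For $j\ge t-1$ we have $y\ge tz=2z^{-2}$. All weights in \eqref{eq:defect} are bounded, and the values $X_{t-r}(j+d)$ that occur are $O(e^{-y})$, since $\lambda_r(y+dz)\ge y-1$. So $|D_t(j)|\le Ce^{-y}\le Ce^{-y/4}e^{-z^{-2}}\le Cz^{p+3}e^{-y/4}$.

\emph{Proof of \eqref{eq:slow} and \eqref{eq:back}.} We have $X_t(j)-X_{t-1}(j)=\sum_iz^i[F_i(y)-\lambda_1^iF_i(\lambda_1y)]$. This function is in $\mathcal C$, and its coefficients of $z^0,z^1,z^2$ vanish because $\lambda_1=1+O(z^3)$; Lemma~\ref{lem:taylor} gives \eqref{eq:slow}. For $0\le j\le t-2$ the expression in \eqref{eq:back} equals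
\[
\sum_iz^i\big[\omega_-F_i(y-z)+\omega_+F_i(y+z)-(2+az^2)\lambda_1^iF_i(\lambda_1y)\big]\in\mathcal C,
\]
where for $j=0$ we use $F_i(0)=0$ again. The factor $\lambda_1$ does not affect orders below $z^3$, so by \eqref{eq:Texp} the bracket is $z^2\mathcal LF_i+O(z^3)$. As $\mathcal LF_0=0$, the coefficients of $z^0,z^1,z^2$ of the sum vanish, and Lemma~\ref{lem:taylor} applies. For $j\ge t-1$ the expression is $O(e^{-y})$ and the estimate for large heights applies verbatim.
\end{proof}

\subsection{Norm estimates}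

Fix $p\ge1$ and put $L=1+\frac p3$, so that $z^{p+3}=(2/t)^L$. Let $t_1$ be so large that $\kappa_u\ge1$ for $u\ge t_1$, and define for $t\ge t_1$
\[
\Lambda_t=\prod_{u=t_1+1}^t\kappa_u,\qquad Y_t=\Lambda_tX_t\mathbf 1_{J_t},\qquad\mu_t=\Lambda_ts_t^{1/2},
\]
and for $t\ge t_1+3$
\[
R_t=Y_t-T_tY_{t-1}+\theta S_tY_{t-3}.
\]
The number $\mu_t$ is an explicit substitute for $\|Y_t\|$.

\begin{lemma}\label{lem:norms}
If $t_1$ is large enough, then for $t\ge t_1$, $t\ge t_1+1$, $t\ge t_1+3$ and $t\ge t_1+1$, respectively: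
\begin{itemize}
\item[(a)] $C^{-1}\mu_t\le\|Y_t\|\le C\mu_t$;
\item[(b)] $\mu_t/\mu_{t-1}=2+as_t^{-2}+O(t^{-1})$, and $\mu_{t-1}\le\mu_t$;
\item[(c)] $\|R_t\|\le Ct^{-L}\mu_t$;
\item[(d)] $|\langle Y_t,T_t\psi\rangle|\le Ct^{-1}\mu_t\|\psi\|$ whenever $\psi\in\ell^2(J_{t-1})$ and $\psi\perp Y_{t-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
We use
\begin{equation}\label{eq:geom}
\sum_{j\ge0}e^{-(j+1)/(2s)}\le\int_0^\infty e^{-x/(2s)}\,dx=2s .
\end{equation}
(a) The points $(j+1)/s$, $j\in J_t$, have spacing $2/s$ and start at $1/s$ or $2/s$. Comparing each value of $A^2$ with its mean over the following interval of length $2/s$, we get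
\[
\Big|\frac2s\sum_{j\in J_t}A\Big(\frac{j+1}s\Big)^2-\int_0^\infty A^2\,dy\Big|\le\frac2s\Big(\sup_{y\ge0}A^2+\int_0^\infty|(A^2)'|\,dy\Big).
\]
Moreover $|X_t(j)-A(y)|\le Cze^{-y}$ by \eqref{eq:ansatz}, so $|X_t(j)^2-A(y)^2|\le Cze^{-y}$, and by \eqref{eq:geom} replacing $A(y)$ by $X_t(j)$ changes the left sum by $O(z)$. Hence $\|Y_t\|^2/\mu_t^2\to\frac12\int_0^\infty A^2\,dy>0$.

(b) We have $\mu_t/\mu_{t-1}=\kappa_t\,(t/(t-1))^{1/6}\ge1$, and $\kappa_t=2+as_t^{-2}+O(t^{-1})$.

(c) Since $\Lambda_t=\kappa_t\Lambda_{t-1}$ and $\Lambda_{t-3}=\Lambda_{t-1}/(\kappa_{t-1}\kappa_{t-2})$, and since $T_t$ and $S_t$ change the parity of $j$, we have $R_t=\Lambda_{t-1}D_t\mathbf 1_{J_t}$. By \eqref{eq:defbound} and \eqref{eq:geom}, $\|R_t\|\le C\Lambda_{t-1}z^{p+3}s^{1/2}$.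

(d) The vector $T_t\psi$ is supported in $J_t$, the operator $T_t$ is symmetric, and $\langle X_{t-1},\psi\rangle=0$ because $\psi$ is supported in $J_{t-1}$ and orthogonal to $Y_{t-1}$. Therefore
\[
\langle Y_t,T_t\psi\rangle=\Lambda_t\langle X_t,T_t\psi\rangle=\Lambda_t\big\langle T_tX_t-(2+az^2)X_{t-1},\psi\big\rangle,
\]
and \eqref{eq:back} and \eqref{eq:geom} bound this by $C\Lambda_tz^3s^{1/2}\|\psi\|$.
\end{proof}

Part (d) is the first place where the symmetry of $T_t$ is used: it says that the orthogonal complement of the approximate solution leaks back into it only at rate $t^{-1}$.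

\section{The spectral gap}\label{sec:gap}

We need an upper bound for $T_t\psi$ when $\psi\perp Y_{t-1}$. There is an obstacle: $T_t$ anticommutes with multiplication by $(-1)^j$, so besides the approximate eigenvector $X_t$ with eigenvalue near $2$ it has the approximate eigenvector $(-1)^jX_t(j)$ with eigenvalue near $-2$. A bound on the norm must exclude both. We avoid the negative part of the spectrum by bounding the quadratic form of $T_t$ from above only, and then applying the bound to a vector $\psi+\chi$ whose two summands live on the two parity classes. Put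
\[
\delta=\tfrac12\big(|a_2|-|a_1|\big)>0 .
\]

\begin{lemma}\label{lem:gap}
For all large $t$ the following holds. If $f\in\ell^2(\mathbb Z_{\ge0})$ satisfies
\[
\sum_{j\in J_{t-1}}f(j)X_{t-1}(j)=0=\sum_{j\in J_t}f(j)X_t(j),
\]
then $\langle f,T_tf\rangle\le\big(2+(a-\delta)s_t^{-2}\big)\|f\|^2$.
\end{lemma}

The proof is by contradiction and compactness: after rescaling, the form of $s^2(2-T_t)$ dominates in the limit the form of the Airy operator, to which (A3) applies.

\begin{proof}
Write $f_j=f(j)$, $w_j=w_t(j)$ for $j\ge0$, and put $f_{-1}=0$, $w_{-1}=1$, $\tau=t+1=2s^3+1$. Since $\langle f,T_tf\rangle=2\sum_{j\ge0}w_jf_jf_{j+1}$ and $\sum_{j\ge-1}w_j(f_{j+1}^2+f_j^2)=\sum_{j\ge0}(w_{j-1}+w_j)f_j^2$, we have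
\begin{equation}\label{eq:energy}
\mathcal E(f):=\langle f,(2-T_t)f\rangle=\sum_{j\ge-1}w_j(f_{j+1}-f_j)^2+\sum_{j\ge0}V_jf_j^2,\qquad V_j=(1-w_j)+(1-w_{j-1}).
\end{equation}
All terms are nonnegative, $V_0=0$, $V_j=(2j-1)/\tau$ for $1\le j\le\tau$, and $V_j\ge1-w_j=\min(j/\tau,1)$ for all $j\ge0$.

Suppose that the lemma fails along a sequence $t\to\infty$. Then for each $t$ in the sequence there is a unit vector $f$, depending on $t$, that satisfies the two orthogonality conditions and $s^2\mathcal E(f)<B:=|a_1|+\delta$. Let $\Phi_t$ be the continuous function on $[0,\infty)$, linear between consecutive points of $s^{-1}\mathbb Z_{\ge0}$, with $\Phi_t(x/s)=s^{1/2}f_{x-1}$ for $x=0,1,2,\dots$; thus $\Phi_t(0)=0$. Fix $M\ge2$ and let $t$ be large in terms of $M$.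

\emph{No mass escapes.} If $x>Ms$, then $x-1\ge Ms/2$, and $\tau\le3s^3$ gives $V_{x-1}\ge\min(M/(6s^2),1)=M/(6s^2)$. By \eqref{eq:energy},
\begin{equation}\label{eq:tight}
\sum_{x>Ms}f_{x-1}^2\le\frac{6s^2}M\,\mathcal E(f)\le\frac{6B}M .
\end{equation}

\emph{Compactness.} On $(x/s,(x+1)/s)$ the slope of $\Phi_t$ is $s^{3/2}(f_x-f_{x-1})$, and $w_j\ge1-Ms/\tau=1-o(1)$ for $-1\le j\le Ms$. Hence
\begin{equation}\label{eq:kin}
\int_0^M\Phi_t'^2\,dy\le s^2\sum_{-1\le j\le Ms}(f_{j+1}-f_j)^2\le(1+o(1))\,s^2\sum_{j\ge-1}w_j(f_{j+1}-f_j)^2\le(1+o(1))B .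
\end{equation}
With $\Phi_t(0)=0$ and the Cauchy--Schwarz inequality this shows that the $\Phi_t$ are bounded in $H^1(0,M)$ and equicontinuous on $[0,M]$. By the Arzel\`a--Ascoli theorem, weak compactness in $H^1(0,M)$ and a diagonal argument over integers $M$, there is a subsequence along which $\Phi_t\to F$ uniformly on $[0,M]$ and weakly in $H^1(0,M)$ for every $M$; and $F(0)=0$.

\emph{Norm and energy of the limit.} By uniform convergence and convergence of Riemann sums of continuous functions,
\[
\sum_{1\le x\le Ms}f_{x-1}^2=\frac1s\sum_{1\le x\le Ms}\Phi_t(x/s)^2\to\int_0^MF^2\,dy .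
\]
By \eqref{eq:tight} the left side lies in $[1-6B/M,1]$, so $\int_0^\infty F^2\,dy=1$. Next, $s^2V_{x-1}=x/s+O(1/s)$ uniformly for $1\le x\le Ms$: for $x=1$ both terms are $O(1/s)$, and for $x\ge2$ we have $s^2V_{x-1}=s^2(2x-3)/(2s^3+1)$. So $s^2\sum_{1\le x\le Ms}V_{x-1}f_{x-1}^2\to\int_0^MyF^2\,dy$. The norm is weakly lower semicontinuous, so $\int_0^MF'^2\,dy\le\liminf\int_0^M\Phi_t'^2\,dy$. Adding, and using the middle inequality of \eqref{eq:kin} and \eqref{eq:energy}, we get $\int_0^M(F'^2+yF^2)\,dy\le\liminf s^2\mathcal E(f)\le B$ for every $M$. Thus $F\in\mathcal D$ and $\int_0^\infty(F'^2+yF^2)\,dy\le B$.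

\emph{Orthogonality of the limit.} By \eqref{eq:ansatz} and \eqref{eq:slow}, both $X_t(j)$ and $X_{t-1}(j)$ differ from $A(\frac{j+1}s)$ by at most $Cze^{-y/4}$. Adding the two orthogonality conditions, whose index sets partition $\mathbb Z_{\ge0}$, and using Cauchy--Schwarz with \eqref{eq:geom}, we obtain
\[
\frac1s\sum_{x\ge1}\Phi_t(x/s)A(x/s)=s^{-1/2}\sum_{j\ge0}f_jA\Big(\frac{j+1}s\Big)=O(z).
\]
The part of the left sum with $x\le Ms$ tends to $\int_0^MFA\,dy$. The part with $x>Ms$ is at most $\big(\frac1s\sum_{x>Ms}A(x/s)^2\big)^{1/2}\le Ce^{-M}$, uniformly in $s\ge1$. Letting $M\to\infty$ we find $\int_0^\infty FA\,dy=0$.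

Now (A3) gives $|a_2|\le\int_0^\infty(F'^2+yF^2)\,dy\le|a_1|+\delta<|a_2|$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:gap}
Let $\Pi_t$ be the orthogonal projection of $\ell^2(J_t)$ onto the orthogonal complement of $Y_t$. For all large $t$ and all $\psi\in\ell^2(J_{t-1})$ with $\psi\perp Y_{t-1}$,
\[
\|\Pi_tT_t\psi\|\le\big(2+(a-\delta)s_t^{-2}\big)\|\psi\|.
\]
\end{corollary}

\begin{proof}
Let $\|\psi\|=1$, and let $\chi\in\ell^2(J_t)$ be a unit vector orthogonal to $Y_t$. The vector $f=\psi+\chi$ satisfies the hypotheses of Lemma~\ref{lem:gap}, and $\|f\|^2=2$. Since $T_t$ exchanges the parity classes, $\langle\psi,T_t\psi\rangle=\langle\chi,T_t\chi\rangle=0$, and by symmetry $\langle f,T_tf\rangle=2\langle\chi,T_t\psi\rangle$. Hence $\langle\chi,T_t\psi\rangle\le2+(a-\delta)s_t^{-2}$, and the supremum of the left side over $\chi$ is $\|\Pi_tT_t\psi\|$.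
\end{proof}

\section{Stability}\label{sec:stab}

We now carry out the bookkeeping sketched in Section~\ref{sec:method}. The additional difficulty is the term $S_te_{t-3}$, which couples the two components over three time steps; we handle it by estimating $q_t$ and the increment of $\xi_t$ together. Only the recursion is used, not the initial values.

\begin{proposition}\label{prop:stab}
Let $e_t\in\ell^2(J_t)$, $t\ge t_1$, satisfy \eqref{eq:rec} for $t\ge t_1+3$. Write $e_t=\xi_tY_t+\psi_t$ with $\xi_t\in\mathbb R$, $\psi_t\in\ell^2(J_t)$, $\psi_t\perp Y_t$, and put $q_t=\|\psi_t\|/\mu_t$. Then $\xi_t$ converges to a limit $\xi_\infty\in\mathbb R$, and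
\[
|\xi_t-\xi_\infty|=O(t^{1-L}),\qquad q_t=O(t^{2/3-L}).
\]
\end{proposition}

\begin{proof}
Put $\Delta_t=|\xi_t-\xi_{t-1}|$ for $t>t_1$. Insert the decompositions of $e_t,e_{t-1},e_{t-3}$ in \eqref{eq:rec} and use $T_tY_{t-1}=Y_t-R_t+\theta S_tY_{t-3}$. For $t\ge t_1+3$,
\begin{equation}\label{eq:split}
(\xi_t-\xi_{t-1})Y_t+\psi_t=-\xi_{t-1}R_t+\theta(\xi_{t-1}-\xi_{t-3})S_tY_{t-3}+T_t\psi_{t-1}-\theta S_t\psi_{t-3}.
\end{equation}
By Lemma~\ref{lem:norms}(a)--(c) and $\|S_t\|\le2/t$, the first, second and fourth terms on the right have norms at most $C\mu_t$ times $t^{-L}|\xi_{t-1}|$, $t^{-1}(\Delta_{t-1}+\Delta_{t-2})$ and $t^{-1}q_{t-3}$, respectively. Take the inner product of \eqref{eq:split} with $Y_t/\|Y_t\|^2$, using Lemma~\ref{lem:norms}(d) for the third term: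
\begin{equation}\label{eq:Delta}
\Delta_t\le C_1\big[t^{-L}|\xi_{t-1}|+t^{-1}(\Delta_{t-1}+\Delta_{t-2}+q_{t-1}+q_{t-3})\big].
\end{equation}
Then apply $\Pi_t$ to \eqref{eq:split}, using Corollary~\ref{cor:gap} for the third term. By Lemma~\ref{lem:norms}(b),
\[
\big(2+(a-\delta)s_t^{-2}\big)\frac{\mu_{t-1}}{\mu_t}=1-\frac\delta2s_t^{-2}+O(t^{-1})\le1-3gt^{-2/3}
\]
for some $g>0$ and all large $t$. So, for large $t$,
\begin{equation}\label{eq:q}
q_t\le(1-3gt^{-2/3})\,q_{t-1}+C_1\big[t^{-L}|\xi_{t-1}|+t^{-1}(\Delta_{t-1}+\Delta_{t-2}+q_{t-3})\big].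
\end{equation}
Let $\zeta_t=q_t+\Delta_t$ and $\nu=L-\frac23>0$. Adding \eqref{eq:Delta} and \eqref{eq:q} gives
\[
\zeta_t\le\big(1-3gt^{-2/3}+7C_1t^{-1}\big)\max(\zeta_{t-1},\zeta_{t-2},\zeta_{t-3})+2C_1t^{-L}|\xi_{t-1}|.
\]
Choose $t_0>t_1$ such that, for all $t\ge t_0+3$, this inequality holds, $7C_1t^{-1}\le gt^{-2/3}\le\frac13$, and $(1-2gt^{-2/3})(t-3)^{-\nu}\le(1-gt^{-2/3})t^{-\nu}$; the last condition holds for large $t$ because $(1-3/t)^{-\nu}=1+O(t^{-1})$.

We do not yet know that $\xi_t$ is bounded, so we carry its running maximum along. Let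
\[
m_t=1+\max_{t_0\le u\le t}|\xi_u|,\qquad D=\max\Big(\frac{2C_1}g,\ \max_{t_0\le u\le t_0+2}\zeta_uu^\nu\Big).
\]
We claim that $\zeta_t\le Dm_tt^{-\nu}$ for $t\ge t_0$. For $t\le t_0+2$ this holds by the choice of $D$. For $t\ge t_0+3$, the induction hypothesis bounds $\zeta_{t-1},\zeta_{t-2},\zeta_{t-3}$ by $Dm_{t-1}(t-3)^{-\nu}$, and therefore
\[
\zeta_t\le(1-gt^{-2/3})Dm_{t-1}t^{-\nu}+2C_1m_{t-1}t^{-\nu-2/3}\le Dm_{t-1}t^{-\nu}.
\]
Inserting the claim in \eqref{eq:Delta} gives $\Delta_t\le Cm_{t-1}(t^{-L}+t^{-1-\nu})\le C_2m_{t-1}t^{-L}$ for $t\ge t_0+3$, because $1+\nu=L+\frac13$. Hence $m_t\le m_{t-1}+\Delta_t\le m_{t-1}(1+C_2t^{-L})$. As $L>1$, the product $\prod_t(1+C_2t^{-L})$ converges and $m_t$ is bounded. So $q_t\le\zeta_t=O(t^{-\nu})$, and $\Delta_t=O(t^{-L})$ is summable with tails $O(t^{1-L})$.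
\end{proof}

\begin{remark}\label{rem:linear}
The limit $\xi_\infty$ is a linear functional of the initial data $(e_{t_1},e_{t_1+1},e_{t_1+2})$, so it vanishes for some nonzero data. To show $\xi_\infty\ne0$ for the tree sequences one must therefore use information on these particular solutions; this is the role of \eqref{eq:theta}.
\end{remark}

\section{Asymptotics}\label{sec:asym}

From now on $e_t$ is given by \eqref{eq:edef}. It remains to evaluate $Y_t$ and to show $\xi_\infty>0$.

\subsection{The growth factor}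

For fixed $p$, the function $\ln(\kappa(z)/2)=\sum_{i\ge2}l_iz^i$ is analytic near $0$. Its coefficients lie in $\mathbb Q[a]$, and
\[
l_2=\frac a2,\qquad l_3=\frac{k_3}2,\qquad l_4=\frac{k_4}2-\frac{a^2}8 ,
\]
where again $k_4=0$ if $p=1$.

\begin{lemma}\label{lem:Lambda}
There are $C_p>0$ and $d_1,d_2,\ldots\in\mathbb Q[a]$, depending on $p$ and $\theta$, with $d_1=-6l_4$, such that for every $M\ge0$
\[
\Lambda_t=C_p\,2^te^{3as_t}(t/2)^{k_3}\Big(1+\sum_{i=1}^Md_iz_t^i+O(z_t^{M+1})\Big).
\]
\end{lemma}

\begin{proof}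
We have $\ln(\kappa_u/2)=\sum_{i=2}^{M+3}l_iz_u^i+O(u^{-(M+4)/3})$. The error terms form a convergent series whose tail beyond $t$ is $O(t^{-(M+1)/3})=O(z_t^{M+1})$. For the main terms recall the Euler--Maclaurin formula: for $\beta>0$, $\beta\ne1$, $N\ge0$,
\[
\sum_{u=1}^tu^{-\beta}=\mathrm{const}+\frac{t^{1-\beta}}{1-\beta}+\frac{t^{-\beta}}2-\sum_{k=1}^N\frac{B_{2k}}{(2k)!}\,\beta(\beta+1)\cdots(\beta+2k-2)\,t^{-\beta-2k+1}+O(t^{-\beta-2N-1}),
\]
where the $B_{2k}$ are the Bernoulli numbers; for $\beta=1$ the term $t^{1-\beta}/(1-\beta)$ is replaced by $\ln t$. Take $\beta=i/3$ and multiply by $2^{i/3}$. With $z=z_t$ we have $2^{i/3}t^{1-i/3}=2z^{i-3}$ and $2^{i/3}t^{-i/3-k}=2^{-k}z^{i+3k}$. Hence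
\[
\sum_{u=1}^tz_u^i=\mathrm{const}+\frac6{3-i}z^{i-3}+\tfrac12z^i+\sum_{k=1}^Nb_{i,k}z^{i+6k-3}+O(z^{i+6N+3}),\qquad b_{i,k}\in\mathbb Q,
\]
for $i\ne3$, with $2\ln t$ in place of the second term for $i=3$. The term $i=2$ contributes $6l_2z^{-1}=3as_t$, the term $i=3$ contributes $2l_3\ln t=k_3\ln t$, and all other nonconstant contributions are positive powers of $z$ with coefficients in $\mathbb Q[a]$. The first power $z^1$ arises only as $z^{i-3}$ with $i=4$, with coefficient $-6l_4$. Exponentiate, and collect the additive constants in $C_p$; by uniqueness of asymptotic expansions, $C_p$ and the $d_i$ do not depend on $M$.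
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

The theorem concerns the single entry $e_t(0)$, near the wall, where $Y_t(0)$ is smaller than $\|Y_t\|$ by a factor $s^{-3/2}\asymp t^{-1/2}$. The bound on $\psi_t$ has to survive this loss.

\begin{proposition}\label{prop:zero}
For every $p\ge1$ we have $\xi_\infty>0$, and $e_t(0)=\xi_\infty Y_t(0)\big(1+O(t^{\frac16-\frac p3})\big)$ for even $t\to\infty$.
\end{proposition}

\begin{proof}
Since $F_i(0)=0$ for all $i$,
\begin{equation}\label{eq:X0}
X_t(0)=\sum_{i=0}^pz^iF_i(z)=zA'(0)\big(1+O(z)\big).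
\end{equation}
So $Y_t(0)\ge C^{-1}\Lambda_ts_t^{-1}>0$ for large even $t$, while $|\psi_t(0)|\le\|\psi_t\|=q_t\Lambda_ts_t^{1/2}$. By Proposition~\ref{prop:stab} with $L=1+\frac p3$,
\begin{equation}\label{eq:e0}
|e_t(0)-\xi_\infty Y_t(0)|\le CY_t(0)\big(t^{1-L}+t^{\frac23-L}s_t^{3/2}\big)\le Ct^{\frac16-\frac p3}\,Y_t(0).
\end{equation}
For $t=2n$ we have $s_t=n^{1/3}$, and $k_3-\frac13=1-\frac\theta4$. Lemma~\ref{lem:Lambda} with $M=0$ and \eqref{eq:X0} give
\begin{equation}\label{eq:Y0}
Y_{2n}(0)\sim C_pA'(0)\,4^ne^{3an^{1/3}}n^{1-\theta/4}.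
\end{equation}
By Proposition~\ref{prop:rec}, \eqref{eq:Y0} and the lower bounds in \eqref{eq:theta}, the ratio $e_{2n}(0)/Y_{2n}(0)$ is bounded below by a positive constant for large $n$. By \eqref{eq:e0} it tends to $\xi_\infty$, since $\frac16-\frac p3<0$. Hence $\xi_\infty>0$, and \eqref{eq:e0} is the stated estimate.
\end{proof}

Take $p=1$. Proposition~\ref{prop:zero} and \eqref{eq:Y0} give $e_{2n}(0)\sim\gamma\,4^ne^{3an^{1/3}}n^{1-\theta/4}$ with
\begin{equation}\label{eq:gamma}
\gamma=\xi_\infty C_pA'(0)>0 .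
\end{equation}
For $\theta=0$ and $\theta=1$ this is Theorem~\ref{thm:main}. The same argument works for every $p\ge1$, so \eqref{eq:gamma} holds for every $p$, with the same $\gamma$.

\begin{remark}
The order $p=0$, that is $X_t(j)=A(y)$ and $\kappa=2+az^2$, corresponds to $L=1$, where the last step of Proposition~\ref{prop:stab} breaks down because $\sum t^{-1}$ diverges. The failure is genuine: this $\kappa$ lacks the term $k_3z^3$, so the product of the $\kappa_u$ is smaller than the growth of $e_t$ by the unbounded factor $t^{k_3}$.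
\end{remark}

\subsection{Proof of Theorem~\ref{thm:profile}}

Take $p=1$, so $L=\frac43$. By Proposition~\ref{prop:stab}, $|\xi_t-\xi_\infty|=O(t^{-1/3})$ and, uniformly in $j$, $|\psi_t(j)|\le q_t\mu_t=O(t^{-2/3}s_t^{1/2})\Lambda_t=O(t^{-1/2})\Lambda_t$. Also $X_t(j)=A(y)+zF_1(y)=A(y)+O(t^{-1/3})$ uniformly in $j$, and $A$ is bounded on $[0,\infty)$. As $\xi_\infty>0$, for $j\in J_t$,
\[
e_t(j)=\xi_t\Lambda_tX_t(j)+\psi_t(j)=\xi_\infty\Lambda_t\big[A(y)+O(t^{-1/3})\big].
\]
Insert Lemma~\ref{lem:Lambda} with $M=0$; the factor $1+O(t^{-1/3})$ is absorbed in the bracket because $A$ is bounded. The prefactor is $\xi_\infty C_p=\gamma/\mathrm{Ai}'(a_1)$ by \eqref{eq:gamma}, and $k_3=\frac43-\frac\theta4$. This proves Theorem~\ref{thm:profile}.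

\subsection{Proof of Theorem~\ref{thm:expansion}}

\emph{The expansion.} Let $K\ge1$ and take $p=K+1$, so that $\frac16-\frac p3<-\frac K3$. The function $z\mapsto\sum_{i\le p}z^{i-1}F_i(z)/A'(0)$ is entire, since $F_0(0)=0$, and has the value $1$ at $0$ by \eqref{eq:X0}. Its Taylor coefficients lie in $\mathbb Q[a]$: each derivative of $F_i$ has the form $PA+QA'$ with $P,Q\in\mathbb Q[a][y]$, and its value at $0$ is $Q(0)A'(0)$. At $t=2n$ we have $z=n^{-1/3}$. Multiplying this Taylor expansion by the expansion of Lemma~\ref{lem:Lambda} with $M=K-1$, and using Proposition~\ref{prop:zero} and \eqref{eq:gamma}, we obtain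
\[
e_{2n}(0)=\gamma\,4^ne^{3an^{1/3}}n^{1-\theta/4}\Big(1+\sum_{i=1}^{K-1}\tau_in^{-i/3}+O(n^{-K/3})\Big),\qquad\tau_i\in\mathbb Q[a].
\]
By uniqueness of asymptotic expansions, $\tau_i$ does not depend on $K>i$. It is obtained by finitely many rational operations from the $F_l$ and $k_l$ of Proposition~\ref{prop:approx}, so it is computable recursively. Put $\rho_i=\tau_i$ for $\theta=0$ and $\sigma_i=\tau_i$ for $\theta=1$.

\emph{The first coefficient.} Let $K\ge2$. Since $A''(0)=0$, we have $A(z)=zA'(0)+O(z^3)$; moreover $zF_1(z)=-\frac{z^3}{12}A(z)=O(z^4)$ and $z^iF_i(z)=O(z^3)$ for $i\ge2$. So $X_t(0)=zA'(0)(1+O(z^2))$, and $\tau_1=d_1=-6l_4$. It remains to find $k_4$.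

By \eqref{eq:block} with $i=2,1,0$, the equation $E_4=0$ reads
\[
\mathcal LF_2=\Big[\Big(k_3-\tfrac{11}6+\tfrac\theta4\Big)F_1-\tfrac y3F_1'\Big]+\Big[k_4A-\tfrac1{12}A''''+\tfrac y2A''+\Big(\tfrac12-\tfrac\theta4\Big)A'\Big].
\]
Here $k_3-\frac{11}6+\frac\theta4=-\frac12$, $F_1=-\frac{y^2}{12}A$ and $F_1'=-\frac y6A-\frac{y^2}{12}A'$, so the first bracket is $(\frac{y^2}{24}+\frac{y^2}{18})A+\frac{y^3}{36}A'$. In the second bracket, $A''=(y+a)A$ and $A''''=2A'+(y+a)^2A$. Thus $\mathcal LF_2=k_4A+gA+hA'$ with
\[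
g=\frac{y^2}{24}+\frac{y^2}{18}-\frac{(y+a)^2}{12}+\frac{y(y+a)}2=\frac{37}{72}y^2+\frac a3y-\frac{a^2}{12},\qquad h=\frac{y^3}{36}+\frac13-\frac\theta4 .
\]
Only $h'$ enters \eqref{eq:Q}, so $\theta$ drops out: $g-\frac12h'=\frac{17}{36}y^2+\frac a3y-\frac{a^2}{12}$. For $Q=q_2y^2+q_1y$ the left side of \eqref{eq:Q} is $5q_2y^2+(3q_1+4aq_2)y+2aq_1$. Comparing coefficients,
\[
q_2=\frac{17}{180},\qquad q_1=\frac13\Big(\frac a3-\frac{17a}{45}\Big)=-\frac{2a}{135},\qquad k_4=\frac{a^2}{12}+2aq_1=\Big(\frac1{12}-\frac4{135}\Big)a^2=\frac{29}{540}a^2 .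
\]
Hence $l_4=\frac{29}{1080}a^2-\frac18a^2=-\frac{53}{540}a^2$ and $\tau_1=\frac{53}{90}a^2$ for both values of $\theta$, that is, $\rho_1=\sigma_1=\frac{53}{90}a_1^2$.

Finally, divide the two expansions with $K=2$. The terms of order $n^{-1/3}$ cancel because $\rho_1=\sigma_1$, and $c_n/r_n=\frac{\gamma_c}{\gamma_r}n^{-1/4}(1+O(n^{-2/3}))$. This completes the proof of Theorem~\ref{thm:expansion}.

\begin{thebibliography}{9}

\bibitem{course}
\emph{Bivariate Linear Recurrences in Enumeration -- Asymptotics and Application},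
\texttt{https://dmg.tuwien.ac.at/mwallner/files/}\allowbreak\texttt{2025\_Michael\_Wallner\_Bivariate\_}\allowbreak\texttt{Recurrences\_CIRM\_full\_course.pdf}

\end{thebibliography}
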